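# Uniform MAD families from $\mathfrak a=\mathfrak c$

## 1. Almost disjoint families, their ideals and their restrictions

We write $[V]^\omega$ for the set of infinite subsets of a set $V$, and $U\subseteq^*V$ when $U\setminus V$ is finite. We write $U=^*V$ when both $U\subseteq^*V$ and $V\subseteq^*U$. We say that $U$ **hits** $V$ if $U\cap V$ is infinite. Two sets are almost disjoint if neither hits the other, that is, if their intersection is finite.

**Definition (AD and MAD families).** An *almost disjoint* (AD) family is a family $\mathcal A\subseteq[\omega]^\omega$ whose distinct members have finite intersection. It is *MAD* if it is infinite and maximal under inclusion among AD families.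

The same words are used on any countably infinite set in place of $\omega$; a bijection with $\omega$ carries everything over. An infinite AD family is MAD exactly when every infinite set hits one of its members, because an infinite set that hits no member could be added.

**Examples.** The family $\{\{\text{evens}\},\{\text{odds}\}\}$, read as a family of two sets of numbers, is maximal among AD families but finite, so it is not MAD. On $\omega\times\omega$ the *column family* $\mathcal K=\{\{n\}\times\omega:n<\omega\}$ is an infinite AD family. It is not MAD, since the diagonal $\{(n,n):n<\omega\}$ meets each column in one point. On the countable set $2^{<\omega}$ of finite $0$–$1$ sequences put $b_x=\{x\restriction n:n<\omega\}$ for $x\in2^\omega$. If $x\ne y$, then $b_x\cap b_y$ is finite. So $\{b_x:x\in2^\omega\}$ is an AD family of size $\mathfrak c=2^{\aleph_0}$. Moving it by a bijection, we see that below every infinite $V$ there is an AD family of size $\mathfrak c$, hence one of every infinite size $\le\mathfrak c$.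

By Zorn's lemma every infinite AD family extends to a MAD family. Let $\mathfrak a$ be the least size of a MAD family. Then $\mathfrak a\le\mathfrak c$. Also $\mathfrak a$ is uncountable: given distinct members $A_0,A_1,\dots$ listing a countably infinite AD family, the set $A_n\setminus\bigcup_{i<n}A_i$ is infinite, so we can pick distinct $x_n$ in it. The set $\{x_n:n<\omega\}$ meets $A_i$ only in points among $x_0,\dots,x_i$, so the family is not maximal.

**Definition (ideal, positive set, restriction).** For an AD family $\mathcal A$, let $\mathcal I(\mathcal A)$ be the ideal on $\omega$ generated by $\mathcal A$ and the finite sets, so $W\in\mathcal I(\mathcal A)$ iff $W\subseteq^*A_1\cup\dots\cup A_n$ for some $A_1,\dots,A_n\in\mathcal A$. Put $\mathcal I(\mathcal A)^+=\mathcal P(\omega)\setminus\mathcal I(\mathcal A)$; its elements are called *positive*. For $X\in\mathcal I(\mathcal A)^+$ let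
$$\mathcal A\upharpoonright X=\{A\cap X:A\in\mathcal A,\ |A\cap X|=\omega\},$$
viewed as an AD family on $X$.

**Examples.** For the column family, $\mathcal I(\mathcal K)$ consists of the sets that are covered by finitely many columns up to a finite set. The set $X=\omega\times\{\text{evens}\}$ is positive, and $\mathcal K\upharpoonright X$ is again a family of columns. The diagonal $\Delta$ is positive too, but $\mathcal K\upharpoonright\Delta=\emptyset$, and $\mathcal I(\mathcal K\upharpoonright\Delta)$ is just the ideal of finite subsets of $\Delta$.

Two small facts will be used all the time. A set in $\mathcal I(\mathcal A)$ hits only finitely many members of $\mathcal A$, since if $W\subseteq^*A_1\cup\dots\cup A_n$, then $W$ can hit only $A_1,\dots,A_n$. And $A\mapsto A\cap X$ is injective on the members that hit $X$, since two different members cannot share an infinite set.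

## 2. The Katětov order and uniform MAD families

**Definition (Katětov order).** If $\mathcal I,\mathcal J$ are ideals on countable sets $X,Y$ respectively, then $\mathcal I\le_K\mathcal J$ if there is $f:Y\to X$ with $f^{-1}(A)\in\mathcal J$ for every $A\in\mathcal I$. For AD families, $\mathcal A\le_K\mathcal B$ means $\mathcal I(\mathcal A)\le_K\mathcal I(\mathcal B)$. Two families are *Katětov equivalent* if each is $\le_K$ the other.

The witness $f$ goes from the set of the larger ideal to the set of the smaller one. Since preimages commute with finite unions, it suffices to test $f$ on generators: the members of $\mathcal A$ and the singletons. The relation is transitive, by composing witnesses.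

**Example.** If $X\in\mathcal I(\mathcal A)^+$, then $\mathcal A\le_K\mathcal A\upharpoonright X$ always holds. The inclusion $X\to\omega$ is a witness: the preimage of $A\in\mathcal A$ is $A\cap X$, which is finite or a member of $\mathcal A\upharpoonright X$.

**Definition (uniform).** A MAD family $\mathcal A$ is *(Katětov) uniform* if $\mathcal A\upharpoonright X\le_K\mathcal A$ for every $X\in\mathcal I(\mathcal A)^+$.

By the example, this says that $\mathcal A\upharpoonright X$ is Katětov equivalent to $\mathcal A$ for every positive $X$. To verify it we must find, for each positive $X$, a map $f:\omega\to X$ with $f^{-1}(A)\in\mathcal I(\mathcal A)$ for all $A\in\mathcal A$ and with the preimage of each point in $\mathcal I(\mathcal A)$.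

**Example (some positive sets are easy).** Let $\mathcal A$ be MAD and $\omega\setminus X\in\mathcal I(\mathcal A)$; for instance $X=\omega\setminus A_0$ with $A_0\in\mathcal A$. Fix $p\in X$, and let $f$ be the identity on $X$ and constantly $p$ outside $X$. If $W\in\mathcal I(\mathcal A\upharpoonright X)$, then $W\in\mathcal I(\mathcal A)$ and $f^{-1}(W)\subseteq W\cup(\omega\setminus X)\in\mathcal I(\mathcal A)$. So $\mathcal A\upharpoonright X\le_K\mathcal A$. Hence uniformity has content only for positive sets with positive complement.

**Definition (generic existence).** *Uniform MAD families exist generically* if every infinite AD family of size less than $\mathfrak c$ can be extended to a uniform MAD family.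

**Example.** If uniform MAD families exist generically, then in particular the column family $\mathcal K$, moved to $\omega$, extends to a uniform MAD family, and every MAD family of size less than $\mathfrak c$, if there is one, is itself uniform, since its only MAD extension is itself.

## 3. Does generic existence force $\operatorname{non}(\mathcal M)=\mathfrak a=\mathfrak c$?

Let $\operatorname{non}(\mathcal M)$ be the least size of a non-meager subset of $2^\omega$. Let $\operatorname{cof}(\mathcal M)$ be the least size of a family $\mathcal F$ of meager sets such that each meager set is contained in a member of $\mathcal F$. Choosing a point outside each member of such an $\mathcal F$, we get a set of size $\le|\mathcal F|$ contained in no member of $\mathcal F$, so it is non-meager. Thus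
$$\operatorname{non}(\mathcal M)\le\operatorname{cof}(\mathcal M).\tag{1}$$

The problem, which comes from the paper "Katětov Order On Mad Families", is this: *does the generic existence of uniform MAD families imply $\operatorname{non}(\mathcal M)=\mathfrak a=\mathfrak c$?* The answer is no, and the reason is that half of the conclusion is already enough to give the hypothesis.

**Theorem A (ZFC).** Assume $\mathfrak a=\mathfrak c$. Every infinite AD family of size $<\mathfrak c$ extends to a MAD family $\mathcal A$ such that for every $X\in\mathcal I(\mathcal A)^+$ there is an *injective* $f:\omega\to X$ witnessing $\mathcal A\upharpoonright X\le_K\mathcal A$. In particular uniform MAD families exist generically.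

**Corollary.** If ZFC is consistent, so is ZFC + "uniform MAD families exist generically and $\operatorname{non}(\mathcal M)<\mathfrak a=\mathfrak c$". So ZFC, if consistent, does not prove that generic existence implies $\operatorname{non}(\mathcal M)=\mathfrak a=\mathfrak c$.

*Proof of the Corollary from Theorem A.* The main theorem of V. Fischer and D. A. Mejía (*Splitting, bounding, and almost disjointness can be quite different*, Canad. J. Math. 69 (2017), 502–531) gives the consistency, relative to ZFC, of
$$\operatorname{add}(\mathcal N)<\operatorname{cov}(\mathcal N)<\mathfrak p=\mathfrak s=\mathfrak g<\operatorname{add}(\mathcal M)=\operatorname{cof}(\mathcal M)<\mathfrak a=\mathfrak r=\mathfrak c .$$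
We use only $\operatorname{cof}(\mathcal M)<\mathfrak a=\mathfrak c$. In such a model Theorem A gives generic existence, and (1) gives $\operatorname{non}(\mathcal M)<\mathfrak a=\mathfrak c$. $\square$

A second theorem describes what generic existence does imply. It is not needed for the answer. Recall that $\mathfrak d$ is the least size of a dominating family in $\omega^\omega$; that $\mathcal N$ is the ideal of null sets for the coin-tossing measure on $2^\omega$; that $\operatorname{non}(\mathcal N)$ is the least size of a non-null set and $\operatorname{cov}(\mathcal N)$ the least number of null sets covering $2^\omega$; and that $\operatorname{cof}([\kappa]^\omega,\subseteq)$ is the least size of a family of countably infinite subsets of $\kappa$ such that each countably infinite subset of $\kappa$ is contained in one of them. For instance, $\operatorname{cof}([\omega_1]^\omega,\subseteq)=\omega_1$, witnessed by the infinite countable ordinals.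

**Theorem B (ZFC).** Uniform MAD families exist generically if and only if one of the following holds:

* (I) $\mathfrak a=\mathfrak c$;
* (II) $\mathfrak c=\mathfrak a^+$, every infinite AD family of size $\le\mathfrak a$ extends to a MAD family of size $\mathfrak a$, and any two MAD families of size $\mathfrak a$ are Katětov equivalent.

Moreover (II) implies that $\mathfrak d\le\mathfrak a$, that $\operatorname{cof}([\mathfrak a]^{\omega},\subseteq)=\mathfrak a$ (so $\operatorname{cf}(\mathfrak a)>\omega$), and that $\operatorname{non}(\mathcal N)\le\mathfrak a<\operatorname{cov}(\mathcal N)$ fails. Hence "generic existence $\Leftrightarrow\mathfrak a=\mathfrak c$" holds whenever $\mathfrak c\ne\mathfrak a^+$, or $\mathfrak a<\mathfrak d$, or $\operatorname{cf}(\mathfrak a)=\omega$, or $\operatorname{non}(\mathcal N)\le\mathfrak a<\operatorname{cov}(\mathcal N)$.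

The argument does not decide whether (II) is consistent, and the answer to the problem does not depend on it. Sections 4–8 prove Theorem A, and Sections 9–10 prove Theorem B.

## 4. Free witnesses, kept promises, and too many words

Before a family becomes maximal, witnesses cost nothing.

**Lemma 1.** Let $\mathcal B$ be an AD family with $|\mathcal B|<\mathfrak a$ and let $X\in\mathcal I(\mathcal B)^+$. There is an infinite $V\subseteq X$ almost disjoint from every member of $\mathcal B$. For every injection $f:\omega\to V$ and every $B\in\mathcal B$, the set $f^{-1}(B)$ is finite.

*Proof.* If only finitely many members of $\mathcal B$ hit $X$, let $V$ be $X$ minus their union. It is infinite because $X\notin\mathcal I(\mathcal B)$, and it hits no member of $\mathcal B$. If infinitely many members hit $X$, then $\mathcal B\upharpoonright X$ is an infinite AD family on $X$ of size $<\mathfrak a$, hence not maximal, so some infinite $V\subseteq X$ is almost disjoint from all its members. It is also almost disjoint from the members of $\mathcal B$ that do not hit $X$. Finally, $f^{-1}(B)=f^{-1}(B\cap V)$ is finite because $B\cap V$ is finite and $f$ is injective. $\square$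

For the column family and $X=\omega\times\{\text{evens}\}$ we may take $V=\{(n,2n):n<\omega\}$, and every injection of $\omega\times\omega$ into $V$ pulls each column back to a finite set. For a MAD family there is never such a $V$. So the natural plan is a recursion of length $\mathfrak c$ that fixes witnesses early and keeps them alive. List $[\omega]^\omega=\{X_\alpha:\alpha<\mathfrak c\}$ and build increasing AD families $\mathcal A_\alpha$ of size $<\mathfrak c=\mathfrak a$. At stage $\alpha$, if $X_\alpha$ is still positive, use Lemma 1 to choose an injection $f_\alpha:\omega\to X_\alpha$ that pulls every current member back to a finite set, and *promise* that $f_\alpha^{-1}(A)\in\mathcal I(\mathcal A)$ for every $A$ that will ever enter the family. Then, if $X_\alpha$ hits no member, add an infinite subset $A$ of $X_\alpha$ to work toward maximality.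

**What one new set costs.** Adding $A$ obliges us to put $f_\beta^{-1}(A)$ into the ideal for every promise $f_\beta$ made so far. The sets added for that purpose have preimages of their own, and so on. With a single promise $f(n)=2n$ and $A=\{2^{k^2}:k\ge1\}$ the $i$-th preimage of $A$ is $\{2^{k^2-i}:k\ge1,\ k^2\ge i\}$. These sets are pairwise almost disjoint, because for $i\ne j$ the equation $k^2-i=m^2-j$, that is $(m-k)(m+k)=j-i$, has only finitely many solutions. So this one set brings in infinitely many more. In general, for a finite word $w=(\beta_1,\dots,\beta_n)$ of promise indices put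
$$f_w=f_{\beta_1}\circ\dots\circ f_{\beta_n},\qquad f_\emptyset=\mathrm{id}.$$
Then $f_{w^\frown\beta}^{-1}(A)=f_\beta^{-1}(f_w^{-1}(A))$, so the sets to be accommodated are exactly the $f_w^{-1}(A)$.

For this to succeed, $A$ must be chosen so that each $f_w^{-1}(A)$ is either almost contained in an old member or almost disjoint from all of them, and so that any two sets $f_u^{-1}(A)$, $f_w^{-1}(A)$ are almost disjoint or almost equal. We will see in Section 7 that each of these demands, put in a suitable form, can be met by shrinking $A$ and survives further shrinking. How many such demands can be met at once is measured by the cardinal $\mathfrak h$ of the next section: fewer than $\mathfrak h$ is always possible.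

**The exact point of failure.** At stage $\alpha$ there can be as many as $|\alpha|$ promises, hence $|\alpha|+\omega$ words. As long as $|\alpha|<\mathfrak h$ the plan works for arbitrary $f_\beta$. If $\mathfrak h<\mathfrak c$, then from stage $\mathfrak h$ on there may be $\mathfrak h$ or more demands, and nothing guarantees a set $A$ meeting them all.

**Fewer relevant words.** A word matters only if $f_w^{-1}(A)$ is infinite. We have no say over $X_\alpha$, but we may choose the range $D_\alpha\subseteq X_\alpha$ of $f_\alpha$, and $f_\beta^{-1}(U)$ is infinite only if $U$ hits $D_\beta$. So we want ranges such that below every infinite set there is one that hits few ranges. Pairwise almost disjoint ranges would be ideal, since a subset of $D_\beta$ would hit only $D_\beta$. This cannot be had. If the construction works, then $D_\beta$ is positive, since otherwise $\omega=f_\beta^{-1}(D_\beta)$ would be in $\mathcal I(\mathcal A)$. So $D_\beta$ and $D_\beta$ minus a point are two positive sets, at least one of them is $X_\alpha$ with $\alpha\ne\beta$, and then $D_\alpha\subseteq D_\beta$. The next best thing is that any two ranges are almost disjoint or comparable under $\subseteq^*$,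 with fewer than $\mathfrak h$ ranges above any given one. The base tree theorem supplies sets with this property below every infinite set.

## 5. Dense open families, $\mathfrak h$, and the base tree

**Definition (open, dense).** For infinite $V\subseteq\omega$, a family $\mathcal O\subseteq[V]^\omega$ is *open* if $U\in\mathcal O$, $U'\in[V]^\omega$ and $U'\subseteq^*U$ imply $U'\in\mathcal O$. It is *dense* if every element of $[V]^\omega$ has a subset in $\mathcal O$.

**Example.** Fix $B\subseteq\omega$. The family of all $U$ with $U\subseteq^*B$ or $U\cap B$ finite is open, and it is dense, since $U\cap B$ or $U\setminus B$ is infinite. The family of all infinite $U$ containing $0$ is not open.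

**Definition ($\mathfrak h$).** Let $\mathfrak h$ be the least size of a collection of dense open subfamilies of $[\omega]^\omega$ whose intersection is not dense.

This is the usual $\mathfrak h$, which is defined by asking for an empty intersection. If fewer dense open families than the usual value are given, then for each infinite $V$ their restrictions to $[V]^\omega\cong[\omega]^\omega$ have nonempty intersection, so the intersection is dense. Conversely, an empty intersection is not dense.

**Lemma 2.** For infinite $V$, any fewer than $\mathfrak h$ dense open subfamilies of $[V]^\omega$ have a common element. Moreover $\mathfrak h$ is regular, uncountable and $\le\mathfrak c$.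

*Proof.* The first statement follows from the definition by a bijection $V\cong\omega$.

*Uncountable.* Given dense open $\mathcal O_n$ ($n<\omega$) and an infinite $V$, choose $V\supseteq U_0\supseteq U_1\supseteq\cdots$ with $U_n\in\mathcal O_n$, and an infinite $U\subseteq V$ with $U\subseteq^*U_n$ for all $n$ (a pseudointersection). By openness $U\in\bigcap_n\mathcal O_n$. So countable intersections are dense.

*Regular.* The intersection of fewer than $\mathfrak h$ dense open families is dense, and it is clearly open. If $\mathfrak h$ were singular, a collection of $\mathfrak h$ dense open families would be a union of fewer than $\mathfrak h$ subcollections, each of size $<\mathfrak h$. Its intersection would be an intersection of fewer than $\mathfrak h$ dense open families, hence dense. This contradicts the choice of $\mathfrak h$.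

*At most $\mathfrak c$.* For each infinite $X$ the family $\{U:X\not\subseteq^*U\}$ is open, and it is dense: split a given $V$ into two infinite pieces; $X$ cannot be almost contained in both. No $U$ lies in all these families, since $U\subseteq^*U$. $\square$

**Base tree theorem** (Balcar–Pelant–Simon, *The space of ultrafilters on N covered by nowhere dense sets*, Fund. Math. 110 (1980), 11–24; see also Blass, Handbook of Set Theory, Ch. 6). There is $\mathcal T=\bigcup_{\xi<\mathfrak h}\mathcal T_\xi\subseteq[\omega]^\omega$ such that

* each $\mathcal T_\xi$ is a maximal family of pairwise almost disjoint infinite sets, and $\mathcal T_0=\{\omega\}$;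
* for $\xi<\eta$ every member of $\mathcal T_\eta$ is $\subseteq^*$ a member of $\mathcal T_\xi$;
* every member of $\mathcal T_\xi$ almost contains at least two members of $\mathcal T_{\xi+1}$;
* every infinite $X\subseteq\omega$ satisfies $T\subseteq^*X$ for some $T\in\mathcal T$.

**Example (levels that fit the first three clauses).** Let $\mathcal T_n$ be the set of residue classes mod $2^n$. Each class splits into two at the next level. As $\mathcal T_\omega$ one may take a maximal family of pairwise almost disjoint infinite sets among those $U$ which, for every $n$, are almost contained in one class mod $2^n$. Since every infinite set contains such a $U$ (choose nested classes that hit it and take a pseudointersection), an infinite set almost disjoint from all of $\mathcal T_\omega$ would contradict this maximality. The strength of the theorem is the last clause.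

We fix such a $\mathcal T$. The next lemma is the combinatorial content we need from it.

**Lemma 3.** Any two members of $\mathcal T$ are $\subseteq^*$-comparable or almost disjoint, and every member of $\mathcal T$ has fewer than $\mathfrak h$ many $\subseteq^*$-supersets in $\mathcal T$.

*Proof.* *First part.* Let $T\in\mathcal T_\xi$, $T'\in\mathcal T_\eta$ with $\xi\le\eta$, and choose $T''\in\mathcal T_\xi$ with $T'\subseteq^*T''$ (if $\xi=\eta$, take $T''=T'$). If $T''=T$, then $T'\subseteq^*T$. Otherwise $T$ and $T''$ are almost disjoint, and so are $T$ and $T'$.

*Second part.* Let $T\in\mathcal T_\eta$, $T'\in\mathcal T_\xi$ and $T\subseteq^*T'$. We show $\xi\le\eta$. Suppose $\xi>\eta$. The argument of the first part, with $T$ on the lower level, gives that $T'\subseteq^*T$ or that the two are almost disjoint. They are not almost disjoint, so $T'=^*T$. Since $\xi\ge\eta+1$, there is $S\in\mathcal T_{\eta+1}$ with $T'\subseteq^*S$. Since $T$ almost contains two members of $\mathcal T_{\eta+1}$, it almost contains some $S'\in\mathcal T_{\eta+1}\setminus\{S\}$. Then $S'\subseteq^*T=^*T'\subseteq^*S$, contradicting almost disjointness of $S$ and $S'$. So all supersets of $T$ lie on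 levels $\xi\le\eta$. Each level contains at most one of them, since two different ones would both almost contain the infinite set $T$. So there are at most $|\eta+1|<\mathfrak h$ supersets. $\square$

## 6. Below every set, fewer than $\mathfrak h$ words matter

We now fix the situation in the middle of the recursion.

**Setting.** $\Lambda$ is an index set with $|\Lambda|<\mathfrak c$. For $\beta\in\Lambda$ we have distinct $T_\beta\in\mathcal T$, a cofinite subset $D_\beta$ of $T_\beta$, and a bijection $f_\beta:\omega\to D_\beta$. Words over $\Lambda$ and the maps $f_w$ are as in Section 4.

All $f_w$ are injective, so preimages of finite sets are finite, and $U'\subseteq^*U$ implies $f_w^{-1}(U')\subseteq^*f_w^{-1}(U)$. Since $f_{w^\frown\beta}=f_w\circ f_\beta$ and $f_\beta$ is a bijection onto $D_\beta$,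
$$f_{w^\frown\beta}^{-1}(U)=f_\beta^{-1}\bigl(f_w^{-1}(U)\bigr),\quad\text{and this is infinite iff } f_w^{-1}(U)\text{ hits }D_\beta.\tag{2}$$

**Claim 1.** For every infinite $V$ there is $T\in\mathcal T$ with $T\subseteq^*V$ such that no $\beta\in\Lambda$ satisfies $T_\beta\subseteq^*T$. For such $T$, $|\{\beta\in\Lambda:T\text{ hits }D_\beta\}|<\mathfrak h$.

*Proof.* The point is to go below all the $T_\beta$ that we can; there is room because $|\Lambda|<\mathfrak c$. Let $\{E_i:i<\mathfrak c\}$ be an AD family of infinite subsets of $V$, with the $E_i$ distinct, and choose $T_i'\in\mathcal T$ with $T_i'\subseteq^*E_i$. The $T_i'$ are pairwise almost disjoint, so each $T_\beta$ satisfies $T_\beta\subseteq^*T_i'$ for at most one $i$. Since $|\Lambda|<\mathfrak c$, for some $i$ no $\beta$ does, and $T=T_i'$ is as required.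

Now let $T$ be any set as in the first sentence. If $T$ hits $D_\beta$, then $T$ and $T_\beta$ are not almost disjoint, hence comparable, and $T_\beta\subseteq^*T$ is excluded, so $T\subseteq^*T_\beta$. By Lemma 3 there are fewer than $\mathfrak h$ such sets $T_\beta$, and the $T_\beta$ are distinct. $\square$

Hence the family
$$\mathcal O=\{U\in[\omega]^\omega:|\{\beta\in\Lambda:U\text{ hits }D_\beta\}|<\mathfrak h\}\tag{3}$$
is dense open. It is open because a set $U'\subseteq^*U$ hits only those $D_\beta$ that $U$ hits. It is dense because, for $T$ from Claim 1, the set $T\cap V$ is an infinite subset of $V$ and hits $D_\beta$ only if $T$ does.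

Claim 1 controls words of length one. Longer words are controlled one letter at a time.

**Claim 2.** For every infinite $V$ there are an infinite $V'\subseteq V$ and a set $C$ of words with $\emptyset\in C$, $|C|<\mathfrak h$, such that $f_w^{-1}(V')$ is finite for every word $w\notin C$.

*Proof.* We construct infinite sets $V=V_0\supseteq V_1\supseteq\cdots$ and sets $C_n$ of words of length $n$ with $|C_n|<\mathfrak h$ such that
$$f_w^{-1}(V_n)\text{ is finite for all words } w\notin C_n\text{ of length }n.\tag{4}$$

**Start.** Put $C_0=\{\emptyset\}$; then (4) is vacuous for $n=0$.

**Shrinking $V_n$.** We want $V_{n+1}$ such that for each $w\in C_n$ only few letters can be appended. For $w\in C_n$ let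
$$\mathcal O_w=\{U\in[V_n]^\omega:f_w^{-1}(U)\text{ is finite or in }\mathcal O\}.$$
It is open: if $U\in\mathcal O_w$ and $U'\subseteq^*U$, then $f_w^{-1}(U')\subseteq^*f_w^{-1}(U)$, so $f_w^{-1}(U')$ is finite, or it is infinite and almost contained in a member of the open family $\mathcal O$. It is dense: given $U$ with $f_w^{-1}(U)$ infinite, take $E\subseteq f_w^{-1}(U)$ in $\mathcal O$. Then $U'=f_w[E]\subseteq U$ is infinite, and $f_w^{-1}(U')=E$ by injectivity, so $U'\in\mathcal O_w$. If $f_w^{-1}(U)$ is finite, then $U$ itself is in $\mathcal O_w$. By Lemma 2 pick $V_{n+1}\in\bigcap_{w\in C_n}\mathcal O_w$.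

**Recording the surviving words.** Let
$$C_{n+1}=\{w^\frown\beta:w\in C_n,\ f_w^{-1}(V_{n+1})\text{ hits }D_\beta\}.$$
For each $w\in C_n$ fewer than $\mathfrak h$ many $\beta$ occur (none if $f_w^{-1}(V_{n+1})$ is finite), so $|C_{n+1}|<\mathfrak h$ by regularity. To check (4), let $w^\frown\beta\notin C_{n+1}$ have length $n+1$. If $w\notin C_n$, then $f_w^{-1}(V_{n+1})\subseteq f_w^{-1}(V_n)$ is finite. If $w\in C_n$, then $f_w^{-1}(V_{n+1})\cap D_\beta$ is finite. In both cases $f_{w^\frown\beta}^{-1}(V_{n+1})$ is finite by (2).

**End.** Let $V'\subseteq V$ be an infinite pseudointersection of the $V_n$ and $C=\bigcup_nC_n$. Then $|C|<\mathfrak h$ because $\mathfrak h$ is regular and uncountable. If $w\notin C$ has length $n$, then $f_w^{-1}(V')\subseteq^*f_w^{-1}(V_n)$, which is finite. $\square$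

## 7. Adding a set together with all its preimages

**Claim 3.** In the Setting, let $\mathcal B$ be an AD family with $f_\beta^{-1}(B)\in\mathcal I(\mathcal B)$ for all $B\in\mathcal B$, $\beta\in\Lambda$. Let $V$ be infinite and almost disjoint from every member of $\mathcal B$. Then there is an AD family $\mathcal B'\supseteq\mathcal B$ with $|\mathcal B'\setminus\mathcal B|<\mathfrak h$, containing an infinite subset of $V$, and with $f_\beta^{-1}(B)\in\mathcal I(\mathcal B')$ for all $B\in\mathcal B'$, $\beta\in\Lambda$.

We will choose $A\subseteq V'$ in fewer than $\mathfrak h$ dense open families that encode the demands of Section 4. One of these demands needs care before we can write it down.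

**Remark.** The condition "$f_u^{-1}(A)$ and $f_w^{-1}(A)$ are almost disjoint or almost equal" is not open. Take $f_u=\mathrm{id}$, $f_w(n)=2n$ and $A=\{2^k:k<\omega\}$. Then $f_w^{-1}(A)=A$, so the condition holds. The subset $A'=\{2^k:k\equiv0,1\bmod 3\}$ has $f_w^{-1}(A')=\{2^j:j\equiv0,2\bmod 3\}$. This set meets $A'$ in the infinite set $\{2^j:j\equiv 0\bmod 3\}$ and is not almost equal to $A'$. So the condition can be lost by shrinking. The cure is to demand almost equality hereditarily.

*Proof of Claim 3.* Take $V'$ and $C$ from Claim 2. For $u,w\in C$ consider the following subfamilies of $[V']^\omega$.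

* $\mathcal P_w$ is the set of all $U$ such that either $f_w^{-1}(U)\subseteq^*B$ for some $B\in\mathcal B$, or $f_w^{-1}(U)$ is almost disjoint from all $B\in\mathcal B$.
* $\mathcal Q_{u,w}$ is the set of all $U$ such that either $f_u^{-1}(U)\cap f_w^{-1}(U)$ is finite, or $f_u^{-1}(U')=^*f_w^{-1}(U')$ for every infinite $U'\subseteq^*U$.

**Both are open.** This is needed to use Lemma 2. If $U'\subseteq^*U$, then $f_w^{-1}(U')\subseteq^*f_w^{-1}(U)$, which settles $\mathcal P_w$ and the first alternative of $\mathcal Q_{u,w}$. The second alternative passes to $U'$ because $U''\subseteq^*U'\subseteq^*U$ implies $U''\subseteq^*U$.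

**$\mathcal P_w$ is dense.** We push a preimage into one old member if we can. Given $U$, if $f_w^{-1}(U)$ hits some $B\in\mathcal B$, then $U'=f_w[f_w^{-1}(U)\cap B]\subseteq U$ is infinite and $f_w^{-1}(U')\subseteq B$, so $U'\in\mathcal P_w$. Otherwise $U\in\mathcal P_w$.

**$\mathcal Q_{u,w}$ is dense.** We look at where $f_u$ and $f_w$ agree. Given $U$, let $S=\{x:f_u(x)=f_w(x)\in U\}$.

If $S$ is infinite, put $U'=f_u[S]=f_w[S]$, an infinite subset of $U$. Let $U''\subseteq U'$. If $f_u(x)\in U''$, then $f_u(x)=f_u(x')$ for some $x'\in S$, so $x=x'\in S$ by injectivity and $f_w(x)=f_u(x)\in U''$. By symmetry $f_u^{-1}(U'')=f_w^{-1}(U'')$. If only $U''\subseteq^*U'$, apply this to $U''\cap U'$; the preimages change by finite sets, so $f_u^{-1}(U'')=^*f_w^{-1}(U'')$. Hence $U'\in\mathcal Q_{u,w}$.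

If $S$ is finite, put $U_1=U\setminus f_u[S]$, which is infinite. Join $y\ne z$ in $U_1$ by an edge if $\{y,z\}=\{f_u(x),f_w(x)\}$ for some $x$. By injectivity a point $y$ is $f_u(x)$ for at most one $x$ and $f_w(x)$ for at most one $x$, so all degrees are at most $2$. Picking points one by one and discarding their neighbors, we get an infinite independent $U'\subseteq U_1$. Suppose $x\in f_u^{-1}(U')\cap f_w^{-1}(U')$. If $f_u(x)=f_w(x)$, then $x\in S$, so $f_u(x)\notin U_1$, which is impossible. If $f_u(x)\ne f_w(x)$, these are adjacent points of $U'$, which is impossible. So $f_u^{-1}(U')\cap f_w^{-1}(U')=\emptyset$ and $U'\in\mathcal Q_{u,w}$.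

**Choosing $A$ and the new members.** Since $|C|<\mathfrak h$ and $\mathfrak h$ is uncountable, these are fewer than $\mathfrak h$ families, so by Lemma 2 there is
$$A\in\bigcap_{w\in C}\mathcal P_w\cap\bigcap_{u,w\in C}\mathcal Q_{u,w}.$$
Let
$$\mathcal E=\{f_w^{-1}(A):w\in C,\ f_w^{-1}(A)\text{ infinite and almost disjoint from all }B\in\mathcal B\}.$$
Then $A=f_\emptyset^{-1}(A)\in\mathcal E$, because $A\subseteq V$. Any two members of $\mathcal E$ are almost disjoint or almost equal, since $A\in\mathcal Q_{u,w}$ (use $U'=A$ in the second alternative). Choose one representative from each $=^*$-class of $\mathcal E$, with $A$ representing its own class, and let $\mathcal B'$ be $\mathcal B$ together with these representatives. It is AD, it contains $A\subseteq V$, and $|\mathcal B'\setminus\mathcal B|\le|C|<\mathfrak h$.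

**Closure under the promises.** For $B\in\mathcal B$, $f_\beta^{-1}(B)\in\mathcal I(\mathcal B)\subseteq\mathcal I(\mathcal B')$ by assumption. Let $N=f_w^{-1}(A)$ be a representative and $\beta\in\Lambda$. Then $f_\beta^{-1}(N)=f_{w^\frown\beta}^{-1}(A)$. If this set is finite, it is in $\mathcal I(\mathcal B')$. If it is infinite, then $w^\frown\beta\in C$, because $A\subseteq V'$ and $f_v^{-1}(V')$ is finite for $v\notin C$. Since $A\in\mathcal P_{w^\frown\beta}$, the set is $\subseteq^*$ a member of $\mathcal B$, or it is almost disjoint from all members of $\mathcal B$. In the second case it belongs to $\mathcal E$ and is almost equal to a representative. In every case it lies in $\mathcal I(\mathcal B')$. $\square$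

**Remark.** If $|\Lambda|<\mathfrak h$, the same proof with $V'=V$ and $C$ the set of all words works for arbitrary injections $f_\beta:\omega\to\omega$, because the choice of ranges was used only to obtain $|C|<\mathfrak h$. This is the claim made in Section 4 about early stages.

## 8. The recursion of length $\mathfrak c$: proof of Theorem A

Assume $\mathfrak a=\mathfrak c$. Let $\mathcal A_0$ be an infinite AD family with $|\mathcal A_0|<\mathfrak c$, and let $[\omega]^\omega=\{X_\alpha:\alpha<\mathfrak c\}$. By recursion on $\alpha<\mathfrak c$ we build increasing AD families $\mathcal A_\alpha$ and increasing sets $\Lambda_\alpha\subseteq\alpha$, with $\Lambda_0=\emptyset$, and $T_\beta,D_\beta,f_\beta$ for $\beta\in\Lambda_\alpha$ as in the Setting, such that $|\mathcal A_\alpha|<\mathfrak c$ and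
$$f_\beta^{-1}(A)\in\mathcal I(\mathcal A_\alpha)\quad\text{for all }A\in\mathcal A_\alpha,\ \beta\in\Lambda_\alpha.\tag{5}$$

**Limit stages.** Take unions. To see (5), given $A$ and $\beta$, both already appear at some earlier stage $\delta$, and $f_\beta^{-1}(A)\in\mathcal I(\mathcal A_\delta)\subseteq\mathcal I(\mathcal A_\alpha)$.

**Stage $\alpha$, step 1: a witness for $X_\alpha$.** If $X_\alpha\in\mathcal I(\mathcal A_\alpha)$, let $\Lambda_{\alpha+1}=\Lambda_\alpha$. Otherwise, since $|\mathcal A_\alpha|<\mathfrak c=\mathfrak a$, Lemma 1 gives an infinite $V\subseteq X_\alpha$ almost disjoint from all members of $\mathcal A_\alpha$. Since $|\Lambda_\alpha|\le|\alpha|<\mathfrak c$, Claim 1 gives $T_\alpha\in\mathcal T$ with $T_\alpha\subseteq^*V$ and $T_\beta\not\subseteq^*T_\alpha$ for all $\beta\in\Lambda_\alpha$; in particular $T_\alpha\ne T_\beta$. Put $D_\alpha=T_\alpha\cap V$, a cofinite subset of $T_\alpha$, let $f_\alpha:\omega\to D_\alpha$ be any bijection, and let $\Lambda_{\alpha+1}=\Lambda_\alpha\cup\{\alpha\}$. For $A\in\mathcal A_\alpha$ the set $f_\alpha^{-1}(A)$ is finite by Lemma 1. So $\mathcal A_\alpha$ satisfies the closure condition in (5) for all $\beta\in\Lambda_{\alpha+1}$.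

**Stage $\alpha$, step 2: toward maximality.** If $X_\alpha$ hits some $A\in\mathcal A_\alpha$, let $\mathcal A_{\alpha+1}=\mathcal A_\alpha$. Otherwise apply Claim 3 with $\mathcal B=\mathcal A_\alpha$, $\Lambda=\Lambda_{\alpha+1}$, $V=X_\alpha$, and let $\mathcal A_{\alpha+1}=\mathcal B'$. Then (5) holds at $\alpha+1$.

**Sizes.** We check that $|\mathcal A_\alpha|<\mathfrak c$ is preserved. Each stage adds fewer than $\mathfrak h$ sets. If $\mathfrak h<\mathfrak c$, then $|\mathcal A_\alpha|\le|\mathcal A_0|+|\alpha|\cdot\mathfrak h<\mathfrak c$. If $\mathfrak h=\mathfrak c$, then $\mathfrak c$ is regular by Lemma 2, and a union of fewer than $\mathfrak c$ sets of size $<\mathfrak c$ has size $<\mathfrak c$.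

**Verification.** Let $\mathcal A=\bigcup_{\alpha<\mathfrak c}\mathcal A_\alpha\supseteq\mathcal A_0$. It is an infinite AD family. By step 2 every infinite set $X_\alpha$ hits a member of $\mathcal A_{\alpha+1}$, so $\mathcal A$ is MAD. Let $X\in\mathcal I(\mathcal A)^+$. Then $X$ is infinite, say $X=X_\alpha$, and $X_\alpha\notin\mathcal I(\mathcal A_\alpha)$ because $\mathcal I(\mathcal A_\alpha)\subseteq\mathcal I(\mathcal A)$. So $f_\alpha:\omega\to D_\alpha\subseteq X$ was defined and is injective. For $A\in\mathcal A$ choose $\gamma$ with $\alpha<\gamma<\mathfrak c$ and $A\in\mathcal A_\gamma$. Since $f_\alpha$ has values in $X$,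
$$f_\alpha^{-1}(A\cap X)=f_\alpha^{-1}(A)\in\mathcal I(\mathcal A_\gamma)\subseteq\mathcal I(\mathcal A)$$
by (5). Preimages of finite sets are finite. So the injection $f_\alpha$ witnesses $\mathcal A\upharpoonright X\le_K\mathcal A$, and Theorem A is proved. $\blacksquare$

## 9. Generic existence is $\mathfrak a=\mathfrak c$ or condition (II)

We need two lemmas about MAD families: one on restrictions, and one saying that a Katětov reduction bounds sizes.

**Lemma 4.** Let $\mathcal A$ be MAD and $X\in\mathcal I(\mathcal A)^+$. Then $\mathcal A\upharpoonright X$ is MAD on $X$, it has size at most $|\mathcal A|$, and $\mathcal I(\mathcal A\upharpoonright X)=\mathcal I(\mathcal A)\cap\mathcal P(X)$.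

*Proof.* Every infinite subset of $X$ hits a member of $\mathcal A$, hence a member of $\mathcal A\upharpoonright X$. The restriction is infinite: if only $A_1,\dots,A_n\in\mathcal A$ hit $X$, then $X\setminus(A_1\cup\dots\cup A_n)$ hits no member of $\mathcal A$, so it is finite by maximality and $X\in\mathcal I(\mathcal A)$, a contradiction (recall that $A\mapsto A\cap X$ is injective on the members hitting $X$). The size bound is clear. For the last statement, $\subseteq$ is clear. If $W\subseteq X$ and $W\subseteq^*A_1\cup\dots\cup A_n$, then $W\subseteq^*\bigcup\{A_i\cap X:|A_i\cap X|=\omega\}$, because the other $A_i\cap X$ are finite. $\square$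

**Lemma 5.** If $\mathcal A$ (on $X$) and $\mathcal B$ (on $Y$) are MAD and $\mathcal A\le_K\mathcal B$, then $|\mathcal B|\le|\mathcal A|$.

*Proof.* Let $f:Y\to X$ be a witness and
$$\mathcal S=\{f^{-1}(A):A\in\mathcal A\}\cup\{f^{-1}(\{p\}):p\in X\}\subseteq\mathcal I(\mathcal B).$$
Each $B\in\mathcal B$ hits some $S\in\mathcal S$. Indeed, if $f[B]$ is finite, then $B$ hits some $f^{-1}(\{p\})$. Otherwise $f[B]$ hits some $A\in\mathcal A$, and $f$ maps $B\cap f^{-1}(A)$ onto the infinite set $f[B]\cap A$, so $B$ hits $f^{-1}(A)$. On the other hand each $S\in\mathcal S$ is in $\mathcal I(\mathcal B)$, so it hits only finitely many members of $\mathcal B$. Hence $|\mathcal B|\le|\mathcal S|\cdot\omega\le|\mathcal A|$, since $\mathcal A$ is infinite and $X$ is countable. $\square$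

*Proof of the equivalence in Theorem B.*

**From (I) or (II) to generic existence.** Case (I) is Theorem A. Assume (II). An infinite AD family of size $<\mathfrak c=\mathfrak a^+$ has size $\le\mathfrak a$ and extends to a MAD family $\mathcal A$ of size $\mathfrak a$. For $X\in\mathcal I(\mathcal A)^+$, $\mathcal A\upharpoonright X$ is MAD on $X$ of size $\le\mathfrak a$ by Lemma 4, hence of size exactly $\mathfrak a$. By (II), after a bijection $X\cong\omega$, it is Katětov equivalent to $\mathcal A$. So $\mathcal A$ is uniform.

**From generic existence to (I) or (II).** Assume generic existence and $\kappa:=\mathfrak a<\mathfrak c$; we prove (II). A MAD family of size $<\mathfrak c$ is its own only MAD extension, so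
$$\text{every MAD family of size }<\mathfrak c\text{ is uniform.}\tag{6}$$

**Equivalence of small MAD families.** We put two families side by side and use (6). Let $\mathcal A,\mathcal B$ be MAD of size $<\mathfrak c$, placed on disjoint countable sets $X,Y$. Then $\mathcal A\cup\mathcal B$ is MAD on $X\cup Y$, because an infinite subset of $X\cup Y$ has infinite intersection with $X$ or with $Y$. It has size $<\mathfrak c$, so it is uniform. The set $X$ hits all members of the infinite family $\mathcal A$, so it is positive, and likewise $Y$. The restrictions to $X$ and $Y$ are $\mathcal A$ and $\mathcal B$. So $\mathcal A$ and $\mathcal B$ are both Katětov equivalent to $\mathcal A\cup\mathcal B$, hence to each other. In particular this holds for MAD families of size $\kappa$.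

**Extension, and the value of $\mathfrak c$.** Here a MAD family of size $\kappa$ placed alongside forces a uniform extension to be small. Let $\mathcal C$ be an infinite AD family of size $<\mathfrak c$ on $Y$, and let $\mathcal A$ be a MAD family of size $\kappa$ on a disjoint countable set $X$. Then $\mathcal A\cup\mathcal C$ is an infinite AD family of size $<\mathfrak c$; let $\mathcal U\supseteq\mathcal A\cup\mathcal C$ be a uniform MAD family on $X\cup Y$. Any $U\in\mathcal U\setminus\mathcal A$ has finite intersection with $X$: otherwise $U\cap X$ hits some $A\in\mathcal A$ by maximality of $\mathcal A$ on $X$, contradicting that $\mathcal U$ is AD. So $\mathcal U\upharpoonright X=\mathcal A$, and $X$ is positive since it hits infinitely many members. By uniformity $\mathcal A=\mathcal U\upharpoonright X\le_K\mathcal U$, and Lemma 5 gives $|\mathcal U|\le\kappa$. Also $Y$ is positive because it hits all members of the infinite family $\mathcal C$. By Lemma 4, $\mathcal U\upharpoonright Y\supseteq\mathcal C$ is a MAD family on $Y$ of size $\le\kappa=\mathfrak a$, so of size exactly $\kappa$. Thus $\mathcal C$ extends to a MAD family of size $\kappa$, and in particular $|\mathcal C|\le\kappa$.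 Since AD families of every infinite size $\le\mathfrak c$ exist, there is no cardinal strictly between $\kappa$ and $\mathfrak c$, so $\mathfrak c=\kappa^+$. This completes (II). $\square$

## 10. The cardinal arithmetic of condition (II)

Assume (II) and let $\kappa=\mathfrak a$. By Lemma 4 the restriction of a MAD family of size $\kappa$ to a positive set is MAD of size $\kappa$, so by (II) every MAD family of size $\kappa$ is uniform.

**Proof that $\mathfrak d\le\kappa$, $\operatorname{cof}([\kappa]^\omega,\subseteq)=\kappa$ and $\operatorname{cf}(\kappa)>\omega$.**

**A family with $\kappa$ many separated pieces.** We build a MAD family for which uniformity reproduces $\kappa$ positive pieces inside every positive set. Let $\mathcal A=\{A_\xi:\xi<\kappa\}$ be MAD, with the $A_\xi$ distinct. Let $\mathcal B$ be the union over $\xi<\kappa$ of copies of $\mathcal A$ placed on $A_\xi$ via bijections $\omega\to A_\xi$. Then $\mathcal B$ is AD, since members from copies with different $\xi$ lie in almost disjoint sets. It is MAD, since an infinite set hits some $A_\xi$ and its part in $A_\xi$ hits a member of the copy there. It has size $\kappa$, so it is uniform. Every $A_\xi$ is in $\mathcal I(\mathcal B)^+$,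 since it hits infinitely many members of $\mathcal B$. Every $B\in\mathcal B$ hits exactly one $A_\xi$, so every set in $\mathcal I(\mathcal B)$ hits only finitely many $A_\xi$.

**Copying the pieces into a positive set.** Let $Z\in\mathcal I(\mathcal B)^+$, let $f:\omega\to Z$ witness $\mathcal B\upharpoonright Z\le_K\mathcal B$, and put $Z_\xi=f[A_\xi]\subseteq Z$. Two facts hold.

* Each $Z_\xi$ is in $\mathcal I(\mathcal B)^+$. Otherwise $Z_\xi\in\mathcal I(\mathcal B)\cap\mathcal P(Z)=\mathcal I(\mathcal B\upharpoonright Z)$ by Lemma 4, so $A_\xi\subseteq f^{-1}(Z_\xi)\in\mathcal I(\mathcal B)$, a contradiction.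
* For each $B\in\mathcal B$, only finitely many $\xi$ have $|B\cap Z_\xi|=\omega$. For each such $\xi$ the map $f$ sends $f^{-1}(B\cap Z)\cap A_\xi$ onto $B\cap Z_\xi$, so $f^{-1}(B\cap Z)$ hits $A_\xi$. This set is in $\mathcal I(\mathcal B)$, because $B\cap Z\in\mathcal I(\mathcal B\upharpoonright Z)$, so it hits only finitely many $A_\xi$.

**Iterating along $\kappa^{<\omega}$.** Put $X_\emptyset=\omega$ and $X_{s^\frown\xi}=(X_s)_\xi$. We get $X_s\in\mathcal I(\mathcal B)^+$ for $s\in\kappa^{<\omega}$, with $X_{s^\frown\xi}\subseteq X_s$, such that for each $B\in\mathcal B$ the tree
$$\mathbb T_B=\{s\in\kappa^{<\omega}:|B\cap X_s|=\omega\}$$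
is finitely branching, hence countable. It is a tree because the $X_s$ decrease along extensions. For $x\in\kappa^\omega$ let $P_x$ be an infinite pseudointersection of $\langle X_{x\restriction n}:n<\omega\rangle$. Some $B\in\mathcal B$ hits $P_x$, so $B$ hits every $X_{x\restriction n}$ and $x$ is a branch of $\mathbb T_B$. Writing $[\mathbb T_B]$ for the set of infinite branches,
$$\kappa^\omega=\bigcup_{B\in\mathcal B}[\mathbb T_B].\tag{7}$$

**Reading off $\mathfrak d\le\kappa$.** Intersect (7) with $\omega^\omega$. Each $[\mathbb T_B]\cap\omega^\omega$ is the set of branches of the finitely branching tree $\mathbb T_B\cap\omega^{<\omega}$, so it is compact and is bounded pointwise by one function $g_B\in\omega^\omega$, namely the maximum of the values allowed at each level. The $\kappa$ functions $g_B$ dominate $\omega^\omega$. So $\mathfrak d\le\kappa$.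

**Reading off the cofinality.** Let $S_B$ be the countable set of all entries of elements of $\mathbb T_B$. Every nonempty countable subset of $\kappa$ is the range of some $x\in\kappa^\omega$, so by (7) it is contained in some $S_B$. Hence $\operatorname{cof}([\kappa]^\omega,\subseteq)\le\kappa$, using the infinite ones among the $S_B$. Equality holds because $\kappa$ is uncountable: fewer than $\kappa$ countable sets cover fewer than $\kappa$ points.

**Reading off $\operatorname{cf}(\kappa)>\omega$.** Suppose $\kappa=\sup_n\kappa_n$ with $\kappa_n<\kappa$. Enumerate the $S_B$ as $\{S_i:i<\kappa\}$. The union $\bigcup_{i<\kappa_n}S_i$ has size less than $\kappa$, so we can pick $x_n\in\kappa\setminus\bigcup_{i<\kappa_n}S_i$. The countable set $\{x_n:n<\omega\}$ is contained in some $S_i$. Choosing $n$ with $i<\kappa_n$, we get $x_n\notin S_i$, a contradiction. $\square$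

**Proof that $\operatorname{non}(\mathcal N)\le\kappa<\operatorname{cov}(\mathcal N)$ fails.** Suppose $\operatorname{non}(\mathcal N)\le\kappa$. We cover $2^\omega$ by $\kappa$ null sets.

**A set of full outer measure.** Let $L\subseteq2^\omega$ be non-null with $|L|\le\kappa$. Closing under the countably many finite modifications, we may assume that $L$ is closed under them and still $|L|\le\kappa$. Let $H\supseteq L$ be a measurable hull, that is, a measurable set whose measure is the outer measure of $L$. Each translate of $H$ by a finitely supported element of $2^\omega$ again contains $L$, so the intersection of these countably many translates is a measurable hull of $L$ invariant under finite modifications. Its measure is positive, hence $1$ by the 0–1 law. So $L$ has outer measure $1$, and every measurable set disjoint from $L$ is null.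

**A MAD family on $2^{<\omega}$.** Recall $b_y=\{y\restriction n:n<\omega\}$. The family $\{b_x:x\in L\}$ is an infinite AD family of size $\le\kappa$. By (II) extend it to a MAD family $\mathcal U$ of size $\kappa$ on $2^{<\omega}$. For $U\in\mathcal U\setminus\{b_x:x\in L\}$ let
$$G_U=\{y\in2^\omega:|U\cap b_y|=\omega\}=\bigcap_{n<\omega}\ \bigcup_{t\in U,\ |t|\ge n}\{y:t\subseteq y\},$$
a $G_\delta$ set. It is disjoint from $L$, because $U$ is almost disjoint from $b_x\in\mathcal U$ for $x\in L$. So $G_U$ is null.

**The cover.** If $y\notin L$, some $U\in\mathcal U$ hits $b_y$, and $U$ is not $b_x$ with $x\in L$, since $b_x\cap b_y$ is finite for $x\ne y$. So $y\in G_U$. Thus $2^\omega$ is covered by the points of $L$ and the null sets $G_U$, which are at most $\kappa$ null sets in total, and $\operatorname{cov}(\mathcal N)\le\kappa$. $\square$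

**The final clause of Theorem B.** If $\mathfrak c\ne\mathfrak a^+$, or $\mathfrak a<\mathfrak d$, or $\operatorname{cf}(\mathfrak a)=\omega$, or $\operatorname{non}(\mathcal N)\le\mathfrak a<\operatorname{cov}(\mathcal N)$, then (II) fails by what was just proved. In each of these situations the equivalence of Section 9 says that uniform MAD families exist generically if and only if $\mathfrak a=\mathfrak c$. $\blacksquare$
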